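# Flipping blocks in differential posets, and chains that skip ranks

## 1. Building a graded poset from blocks

Take a finite graded poset with top rank $P_n$. Choose a multiset $\mathfrak B$ of nonempty subsets of $P_n$, called **blocks**. For every $B\in\mathfrak B$ add a new element $z_B$ of rank $n+1$ that covers exactly the elements of $B$. A block that occurs twice gives two new elements. Every poset in this lecture is grown this way from one point, and the proof turns on replacing a few blocks by others, a move we shall call a *flip*. First we need the conditions that the blocks must satisfy.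

**Definition.** Let $r\ge 1$ be an integer. A poset $P$ is an *$r$-differential poset* if

- (D1) $P$ is locally finite, graded, and has a unique minimal element $\hat 0$;
- (D2) if $x\ne y$ and exactly $k$ elements are covered by both $x$ and $y$, then exactly $k$ elements cover both $x$ and $y$;
- (D3) if $x$ covers exactly $k$ elements, then $x$ is covered by exactly $k+r$ elements.

**Notation.** $\rho$ is the rank function with $\rho(\hat 0)=0$; $P_n$ is the set of elements of rank $n$, which is finite; $p_n=\#P_n$ and $p_{-1}=0$; $P_{\le n}=P_0\cup\dots\cup P_n$. We write $D(x)$ for the set of elements covered by $x$ and $U(x)$ for the set of elements covering $x$, with $d(x)=\#D(x)$ and $u(x)=\#U(x)$. So (D3) says $u(x)=d(x)+r$. Two elements of different ranks have no common upper cover and no common lower cover, so (D2) only matters within a rank.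

**Example.** Young's lattice $Y$, the integer partitions ordered by inclusion of diagrams, is $1$-differential. If $x\ne y$ are partitions of $n$, a common upper cover can only be $x\cup y$ and a common lower cover only $x\cap y$. Since $\#(x\cup y)+\#(x\cap y)=2n$, one exists exactly when the other does. This is (D2). A partition has one more corner where a box can be added than corners where one can be removed. This is (D3) with $r=1$.

**Definition.** A *partial $r$-differential poset of rank $n$* is a finite graded poset $P_{\le n}$ with unique minimal element $\hat 0$ that satisfies (D2) and (D3) for elements of rank $<n$.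

**Lemma 1.** Let $P_{\le n}$ be a partial $r$-differential poset and $\mathfrak B$ a multiset of nonempty subsets of $P_n$ such that

- (i) each pair $\{x,y\}\subset P_n$ with $x\ne y$ lies in exactly $\#(D(x)\cap D(y))$ blocks;
- (ii) each $x\in P_n$ lies in exactly $d(x)+r$ blocks.

Then adding the elements $z_B$ for $B\in\mathfrak B$ gives a partial $r$-differential poset of rank $n+1$.

**Proof.** Since blocks are nonempty, the new poset is graded with the same unique minimal element. Covers among the old elements do not change, so (D2) and (D3) persist in ranks $<n$. For $x,y\in P_n$, the common upper covers are the $z_B$ with $x,y\in B$, so (i) is (D2) in rank $n$. Likewise (ii) is (D3) in rank $n$. $\square$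

If we iterate forever, the union is an $r$-differential poset: each rank is finite, so it is locally finite, and (D2) and (D3) hold in every rank.

**The reflection step.** This is Wagner's construction (see Stanley, *Differential posets*, J. AMS 1 (1988)). The blocks are the sets $U(v)$ for $v\in P_{n-1}$, one for each $v$, together with $r$ copies of $\{y\}$ for each $y\in P_n$. We call the blocks $\{y\}$, and the elements they create, *singles over* $y$. The sets $U(v)$ are nonempty because $u(v)=d(v)+r\ge1$. A pair $\{x,y\}$ lies in $U(v)$ exactly when $v\in D(x)\cap D(y)$, which gives (i). An element $x$ lies in $d(x)$ blocks $U(v)$ and in $r$ singles, which gives (ii). Counting blocks,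
$$p_{n+1}=r\,p_n+p_{n-1}.$$
For $n=0$ we get $r$ copies of $\{\hat 0\}$, hence $r$ atoms.

**The flip step at $v\in P_{n-1}$.** Here $n\ge1$. Let $U(v)=\{y_1,\dots,y_s\}$ with $3\le s\le r+2$. Start from the reflection blocks and

- remove $U(v)$, one copy of $\{y_i\}$ for each $i<s$, and $s-2$ copies of $\{y_s\}$;
- add $\{y_1,\dots,y_{s-1}\}$ and $\{y_i,y_s\}$ for each $i<s$.

There are enough singles to remove, because $1\le r$ and $s-2\le r$. The flip rests on the following balance.

- Each pair in $U(v)$ lies in exactly one removed block, namely $U(v)$, and in exactly one added block: a pair without $y_s$ lies in $\{y_1,\dots,y_{s-1}\}$, and $\{y_i,y_s\}$ is itself an added block.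
- For $i<s$, $y_i$ lies in two removed blocks, $U(v)$ and $\{y_i\}$, and in two added blocks, $\{y_1,\dots,y_{s-1}\}$ and $\{y_i,y_s\}$. The element $y_s$ lies in $1+(s-2)=s-1$ removed blocks and in $s-1$ added blocks.

So removed and added blocks contain each element equally often and each pair equally often. Therefore (i) and (ii) still hold. But we removed $1+(s-1)+(s-2)=2s-2$ blocks and added $1+(s-1)=s$, so
$$p_{n+1}=r\,p_n+p_{n-1}-(s-2).$$

**A flip seen in Young's lattice.** Let $r=1$ and let $Z$ be the poset obtained by reflections only. Its rank sizes are $1,1,2,3,5,8,\dots$. Through rank $4$ it is isomorphic to $Y$. Indeed, rank $2$ consists of two elements over the single atom; call them $2$ and $11$. The rank-$3$ blocks are $U(1)=\{2,11\}$, $\{2\}$, $\{11\}$, which give the partitions $21$, $3$, $111$. The rank-$4$ blocks are $U(2)=\{21,3\}$, $U(11)=\{21,111\}$, $\{21\}$, $\{3\}$, $\{111\}$, which give $31$, $211$, $22$, $4$, $1111$. In rank $5$ the reflection blocks of $Z$ are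
$$U(3)=\{4,31\},\quad U(21)=\{31,22,211\},\quad U(111)=\{211,1111\},\quad \{4\},\{31\},\{22\},\{211\},\{1111\}.$$
In $Y$ the lower covers of the partitions $41,\ 2111,\ 5,\ 11111,\ 32,\ 311,\ 221$ are respectively
$$\{4,31\},\quad \{211,1111\},\quad \{4\},\quad \{1111\},\quad \{31,22\},\quad \{31,211\},\quad \{22,211\}.$$
So $Y$ arises from $Z$ in rank $5$ by a flip at $v=21$ with $s=3$: a triangle and its three vertices are replaced by its three edges. The count drops from $8$ to $7$.

## 2. Chains with prescribed ranks and the series $F(P,q)$

Flips will be used to answer the following question. Put $F(P,q)=\sum_{n\ge0}p_nq^n$. For integers $0=a_0<a_1<\dots<a_k$ let $\alpha(P;n,n+a_1,\dots,n+a_k)$ be the number of chains $x_0<x_1<\dots<x_k$ in $P$ with $\rho(x_i)=n+a_i$ for all $i$.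

For Young's lattice, $F(Y,q)=\prod_{i\ge1}(1-q^i)^{-1}$, and it is known that there is a rational function $R(q)$, depending on the $a_i$, with $\sum_n\alpha(Y;n,n+a_1,\dots,n+a_k)q^n=R(q)F(Y,q)$. Problem 3 of "Differential Posets" asks whether every $r$-differential poset $P$ behaves this way: is there a rational $R$, depending on the $a_i$ and on $P$, with
$$\sum_{n\ge0}\alpha(P;n,n+a_1,\dots,n+a_k)\,q^n=R(q)\,F(P,q)\;? \tag{1}$$
Determine whether this holds for every $P$ and every choice of the $a_i$. The answer is no, for every $r\ge1$, already for $k=1$ and $a_1=2$.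

**Theorem A.** For every $r\ge1$ there is an explicitly constructed $r$-differential poset $P$ such that $\sum_{n\ge0}\alpha(P;n,n+2)q^n$ is not of the form $R(q)F(P,q)$ with $R$ rational.

**Theorem B.** Fix $r\ge1$ and $0=a_0<a_1<\dots<a_k$.

1. If $a_i=i$ for all $i$, then (1) holds with a rational $R$ for every $r$-differential poset, and $R$ depends only on $r$ and $k$. (This part is essentially due to Stanley.)
2. If $a_i\ne i$ for some $i$, then there is an $r$-differential poset for which (1) holds with no rational $R$. Moreover, there is a family of $r$-differential posets $P_\sigma$, indexed by the continuum of $0/1$-sequences $\sigma$, such that for all but countably many $\sigma$ the statement fails for $P_\sigma$ simultaneously for all sequences $(a_i)$ with some $a_i\ne i$.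

In part 2, "rational" may be replaced by membership in any prescribed countable set of power series, for instance the series in $\mathbb Q[[q]]$ that are algebraic over $\mathbb Q(q)$.

So for each $r$, the sequences for which (1) holds with a rational $R$ for every $r$-differential poset are exactly the saturated ones, $a_i=i$.

**The case $k=1$, $a_1=1$ by hand.** Counting cover relations from below and from above,
$$\alpha(P;n,n+1)=\sum_{x\in P_n}u(x)=\sum_{x\in P_n}(d(x)+r)=\alpha(P;n-1,n)+r\,p_n ,$$
with $\alpha(P;-1,0)=0$. Hence $(1-q)\sum_n\alpha(P;n,n+1)q^n=rF(P,q)$, and $R=r/(1-q)$ works for every $P$.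

## 3. Saturated chains: the relation between the up and down operators

**Purpose.** The computation just made extends to all saturated chains. This proves Theorem B(1), and its precise form will be needed again in Section 7.

For $f:P\to\mathbb Z$ define, with finite sums,
$$(\mathcal Uf)(z)=\sum_{x\in D(z)}f(x),\qquad (\mathcal Df)(x)=\sum_{z\in U(x)}f(z).$$
Let $f_i(z)$ be the number of saturated chains of length $i$ going down from $z$, that is, chains $z=z_0,z_1,\dots,z_i$ in which each $z_{t}$ covers $z_{t+1}$. Let $\varepsilon_i(z)$ be the number of saturated chains of length $i$ going up from $z$. With $\mathbf 1$ the constant function $1$, we have $f_i=\mathcal U^i\mathbf 1$ and $\varepsilon_i=\mathcal D^i\mathbf 1$.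

**Lemma 2.** There are integers $c_{\ell,i}\ge0$, depending only on $r$, with $c_{\ell,\ell}=1$, $c_{\ell,0}>0$ and
$$\varepsilon_\ell=\sum_{i=0}^{\ell}c_{\ell,i}f_i \tag{2}$$
in every $r$-differential poset. Consequently $A_\ell(q):=\sum_n\alpha(P;n,n+1,\dots,n+\ell)q^n$ equals $R_\ell(q)F(P,q)$ with $R_\ell$ rational, depending only on $r$ and $\ell$.

**Proof.**

**Step 1: the commutation relation.** Expanding the definitions,
$$(\mathcal D\mathcal Uf)(x)=u(x)f(x)+\sum_{y\ne x}\#(U(x)\cap U(y))f(y),\qquad
(\mathcal U\mathcal Df)(x)=d(x)f(x)+\sum_{y\ne x}\#(D(x)\cap D(y))f(y).$$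
The sums over $y\neq x$ agree by (D2), and $u(x)-d(x)=r$ by (D3). So $\mathcal D\mathcal U=\mathcal U\mathcal D+r$.

**Step 2: moving $\mathcal D$ past a polynomial in $\mathcal U$.** We claim $\mathcal D\,p(\mathcal U)=p(\mathcal U)\mathcal D+r\,p'(\mathcal U)$ for every polynomial $p$. By linearity take $p=t^i$. The case $i=0$ is clear, and if it holds for $i$, then
$$\mathcal D\mathcal U^{i+1}=(\mathcal U^i\mathcal D+ri\,\mathcal U^{i-1})\mathcal U=\mathcal U^i(\mathcal U\mathcal D+r)+ri\,\mathcal U^i=\mathcal U^{i+1}\mathcal D+r(i+1)\,\mathcal U^i .$$

**Step 3: the polynomials $c_\ell$.** By (D3), $\mathcal D\mathbf 1=(\mathcal U+r)\mathbf 1$. Suppose $\mathcal D^\ell\mathbf 1=c_\ell(\mathcal U)\mathbf 1$; this holds for $\ell=0$ with $c_0=1$. Then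
$$\mathcal D^{\ell+1}\mathbf 1=\mathcal D\,c_\ell(\mathcal U)\mathbf 1=c_\ell(\mathcal U)(\mathcal U+r)\mathbf 1+r\,c_\ell'(\mathcal U)\mathbf 1,$$
so $c_{\ell+1}(t)=(t+r)c_\ell(t)+r\,c_\ell'(t)$ works. By induction $c_\ell$ is monic of degree $\ell$ with nonnegative integer coefficients, and $c_{\ell+1}(0)=r\,c_\ell(0)+r\,c_\ell'(0)\ge r\,c_\ell(0)>0$. Writing $c_\ell(t)=\sum_i c_{\ell,i}t^i$ gives (2).

**Step 4: generating functions.** Chains in consecutive ranks are saturated. Counting them by their bottom element, and then using (2),
$$A_\ell=\sum_nq^n\sum_{x\in P_n}\varepsilon_\ell(x)=\sum_{i=0}^\ell c_{\ell,i}\sum_nq^n\sum_{x\in P_n}f_i(x)=\sum_{i=0}^\ell c_{\ell,i}\,q^iA_i ,$$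
because $\sum_{x\in P_n}f_i(x)$ counts the saturated chains from rank $n-i$ to rank $n$. So for $\ell\ge1$,
$$(1-q^\ell)A_\ell=\sum_{i<\ell}c_{\ell,i}\,q^iA_i ,\qquad A_0=F .$$
Induction on $\ell$ gives $A_\ell=R_\ell F$ with $R_\ell$ rational, depending only on $r$ and $\ell$. $\square$

Theorem B(1) is the case $\ell=k$. As a check, $c_1=t+r$ gives $R_1=r/(1-q)$ as before.

## 4. Where the operators stop: a gap of two

The natural next attempt is to treat $\alpha(P;n,n+2)$ the same way. But
$$(\mathcal U^2\mathbf 1)(z)=\sum_{x}\#\{y: x<y<z\}\qquad(\text{sum over } x<z,\ \rho(x)=\rho(z)-2)$$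
counts each $x$ as often as there are elements between $x$ and $z$, whereas we want to count each $x$ once. In $Y$, the interval from $1$ to $21$ has two middle elements and the interval from $1$ to $3$ has one. The relation $\mathcal D\mathcal U=\mathcal U\mathcal D+r$ controls sums of these multiplicities, not how many of them are nonzero.

The posets $Y$ and $Z$ of Section 1 show that this is a real obstruction. They agree through rank $4$. The values of $d$ on $4,31,22,211,1111$ are $1,2,1,2,1$. Summing $\sum_{y\in D(z)}d(y)$ over the rank-$5$ elements gives, in the order listed in Section 1,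
$$\alpha(Z;3,4,5)=3+5+3+1+2+1+2+1=18,\qquad \alpha(Y;3,4,5)=3+3+1+1+3+4+3=18 .$$
Similarly $\alpha(\cdot\,;4,5)=12$ in both. But counting elements of rank $3$ below each element of rank $5$ gives
$$\alpha(Z;3,5)=2+3+2+1+2+1+2+1=14,\qquad \alpha(Y;3,5)=2+2+1+1+2+3+2=13 .$$
By (2), the saturated count $\alpha(P;n-1,n,n+1)=\sum_{x\in P_{n-1}}\varepsilon_2(x)$ is fixed once $P_{\le n-1}$ is known. The count $\alpha(P;n-1,n+1)$ is not even fixed by $P_{\le n}$. A flip can change it, and here the change was $-1$, the same as the change in $p_5$.

To exploit this we need one exact formula for gap two, valid in posets built from our two steps. It requires the following fact.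

**Lemma 3.** In a differential poset, two distinct elements never have two distinct common lower covers.

**Proof.** Suppose $x\ne y$ have common lower covers $u\ne v$. Then $u\ne v$ have at least two common upper covers, $x$ and $y$. By (D2) they have at least two common lower covers. We have descended one rank and are in the same situation. Iterating, we reach two distinct elements of rank $0$, a contradiction. $\square$

**Lemma 4.** Let $P$ be an $r$-differential poset built from $\hat 0$ by reflection and flip steps. Then
$$\alpha(P;n-1,n+1)=p_{n+1}+\alpha(P;n-1,n,n+1)-\alpha(P;n,n+1)\qquad(n\ge1), \tag{3}$$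
and with $F=F(P,q)$ and $G=\sum_{n\ge0}\alpha(P;n,n+2)q^n$,
$$q^2G=\bigl(1+q^2R_2-qR_1\bigr)F-1 . \tag{4}$$

**Proof.**

**Step 1: all of $D(z)$ lies over one element.** Let $n\ge1$ and $z\in P_{n+1}$. We claim $D(z)\subseteq U(v)$ for some $v\in P_{n-1}$. If $D(z)$ is a reflection block $U(v)$ this is clear. The blocks added in a flip at $v$ are subsets of $U(v)$. If $D(z)=\{y\}$, take any $v\in D(y)$, which exists because $y$ has rank $n\ge1$.

**Step 2: count without repetition.** The elements of rank $n-1$ below $z$ form the union of the sets $D(y)$, $y\in D(z)$. All of these contain $v$. For distinct $y,y'\in D(z)$, Lemma 3 gives $D(y)\cap D(y')=\{v\}$. So the union has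
$$1+\sum_{y\in D(z)}(d(y)-1)$$
elements. Summing over $z\in P_{n+1}$, the terms $1$ give $p_{n+1}$, the terms $d(y)$ give $\alpha(P;n-1,n,n+1)$, and the terms $-1$ give $-\alpha(P;n,n+1)$. This is (3).

**Step 3: pass to series.** Multiply (3) by $q^{n+1}$ and sum over $n\ge1$. Since $p_0=1$, $p_1=r$ and $\alpha(P;0,1)=r$,
$$q^2G=(F-1-rq)+q^2A_2-q(A_1-r)=F-1+q^2A_2-qA_1 ,$$
and $A_i=R_iF$ by Lemma 2. $\square$

As a check, for $n=4$ formula (3) gives $8+18-12=14$ in $Z$. It also holds in $Y$ at $n=4$, where $7+18-12=13$, because $Y$ through rank $5$ is built from our two steps. It fails in $Y$ at $z=321$: the lower covers $221,311,32$ have the pairwise intersections $211,31,22$, so no single $v$ lies under all three. Step 2 would then count $1+3=4$ elements of rank $4$ below $321$, while there are three. So (4) concerns our construction and not differential posets in general.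

Formula (4) shows both the obstruction and how to use it. Everything is a rational multiple of $F$ except the term $-1$. If $F$ is rational, as for $Z$, where $F=1/(1-q-q^2)$, then $G$ is rational and so is $G/F$, so such a poset is no counterexample for $a_1=2$. If $F$ is not rational, the $-1$ cannot be absorbed. So we flip infinitely often, at sparse ranks.

## 5. The family $P_\sigma$

**Purpose.** We define posets with prescribed flip ranks. For Theorem A it suffices that flips are possible. For Theorem B(2) we also choose the flip locations so that only elements below $v$ lie under several elements of $U(v)$; this is Lemma 5.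

Let $T=\{6,12,18,\dots\}$ and $\sigma\in\{0,1\}^T$; put $\sigma_n=0$ for $n\notin T$. Start from $P_0=\{\hat 0\}$. The step from $P_{\le n}$ to $P_{\le n+1}$ is a reflection if $\sigma_n=0$. If $\sigma_n=1$, it is a flip at an element $v\in P_{n-1}$ chosen below. The choice of $v$ and the labelling of $U(v)$ are fixed once and for all as a function of $P_{\le n}$, hence of $(\sigma_i)_{i<n}$. For instance, list the elements of each rank in the order of creation, with a fixed order for writing down blocks, and always take the first possible choice.

Let $n\in T$. Rank $m$ is produced by the step from $P_{\le m-1}$, which can be a flip only if $m-1\in T$. So ranks $n-4,\dots,n$ were all produced by reflections, from the steps $n-5,\dots,n-1$.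

**Case $r\ge2$.** Pick $b\in P_{n-2}$ and let $v\in P_{n-1}$ be a single over $b$, so $D(v)=\{b\}$. In the reflection step to rank $n$, the blocks containing $v$ are $U(b)$ and $r$ copies of $\{v\}$. So $U(v)$ consists of $z_{U(b)}$ and $r$ singles over $v$. Thus $s=u(v)=r+1$, which lies in $[3,r+2]$.

**Case $r=1$.** A single now has only two upper covers, and we need three, so $v$ must cover two elements. We use four reflection steps.

- Pick $b\in P_{n-4}$ and let $w\in P_{n-3}$ be the single over $b$, so $D(w)=\{b\}$.
- The blocks of $P_{n-3}$ containing $w$ are $U(b)$ and $\{w\}$. So $U(w)=\{e_1,e_2\}\subset P_{n-2}$ with $e_1=z_{U(b)}$ and $D(e_2)=\{w\}$.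
- Let $v=z_{U(w)}\in P_{n-1}$, so $D(v)=\{e_1,e_2\}$. The blocks of $P_{n-2}$ containing $e_2$ are $U(w)$ and $\{e_2\}$. So $U(e_2)=\{v,t\}$ with $D(t)=\{e_2\}$.
- The blocks of $P_{n-1}$ containing $v$ are $U(e_1)$, $U(e_2)$ and $\{v\}$. So $U(v)=\{z_{U(e_1)},z_{U(e_2)},z_{\{v\}}\}\subset P_n$ and $s=3=r+2$.

**Lemma 5.** With these choices, every $x$ of rank $\le n-1$ with $x\not\le v$ lies below at most one element of $U(v)$. (If $x\le v$, it lies below all of them.)

**Proof.** *Case $r\ge2$.* If $y$ is a single over $v$, every element strictly below $y$ is $\le v$. So $x$ is below no single over $v$, and only one element of $U(v)$ is not such a single.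

*Case $r=1$.* Since $x\not\le v$, $x$ is not below $z_{\{v\}}$. Suppose $x$ is below $z_{U(e_2)}$. Its lower covers are $v$ and $t$, so $x\le t$. Elements strictly below $t$ are $\le e_2<v$, so $x=t$. But $t\notin U(e_1)=D(z_{U(e_1)})$ because $D(t)=\{e_2\}$ and $e_1\ne e_2$. As $t$ has rank $n-1$ and $z_{U(e_1)}$ has rank $n$, this means $t\not\le z_{U(e_1)}$. So $x$ is not below both $z_{U(e_1)}$ and $z_{U(e_2)}$. $\square$

**The rank-generating function.** Put $\kappa=s-2$, so $\kappa=r-1$ if $r\ge2$ and $\kappa=1$ if $r=1$. In all cases $\kappa\ge1$. For all $n\ge0$ we have $p_{n+1}=r\,p_n+p_{n-1}-\kappa\sigma_n$. Multiplying by $q^{n+1}$ and summing,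
$$F(P_\sigma,q)=\frac{1-\kappa\sum_{n\in T}\sigma_nq^{n+1}}{1-rq-q^2}. \tag{5}$$

## 6. Gap two with an irrational $F$: proof of Theorem A

**Step 1: make $F$ irrational.** Let $P=P_\sigma$ with $\sigma_n=1$ exactly for $n=6\cdot2^i$, $i\ge0$. The numerator of (5) is $N(q)=1-\kappa\sum_{i\ge0}q^{6\cdot2^i+1}$. It has infinitely many nonzero coefficients and runs of $6\cdot2^i-1$ consecutive zeros.

Suppose $N$ were rational, $B N=A$ with polynomials $A,B$ and $B\ne0$. Cancelling powers of $q$ (if $B(0)=0$ then $A(0)=0$), we may assume $B(0)\ne0$. Let $M\ge1$ be at least the degree of $B$. For all large $n$, the coefficient of $q^n$ in $BN=A$ expresses the $n$-th coefficient of $N$ linearly through the preceding $M$ coefficients. A run of $M$ zeros sufficiently far out then forces all later coefficients to be zero, a contradiction. So $N$ is not rational, and hence neither is $F=N/(1-rq-q^2)$.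

**Step 2: compare with (4).** Suppose $G=RF$ with $R$ rational. Then (4) gives
$$1=\bigl(1+q^2R_2-qR_1-q^2R\bigr)F .$$
The bracket is rational and nonzero, so $F$ is its reciprocal and is rational. This contradicts Step 1. $\blacksquare$

## 7. All sequences with a gap: proof of Theorem B(2)

For general $(a_i)$ we have no analogue of (4). Instead we compare two posets that first differ in rank $n+1$. Their series $F$ differ from order $q^{n+1}$ on. Chain series are indexed by the *bottom* rank, so a change in rank $n+1$ appears in them at a smaller exponent. The same $R$ cannot serve both posets, and there are only countably many rational $R$ to go around. Making this rigorous requires the exact effect of a flip on the chain count.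

**Step 1: isolate the last gap.** Fix $(a_i)$ with some $a_i\ne i$. Then some difference $a_i-a_{i-1}$ is at least $2$. Let $j$ be the largest index with $g:=a_j-a_{j-1}\ge2$, and put $\ell=k-j$, so $a_{j+i}=a_j+i$ for $0\le i\le\ell$. For $m\ge0$ and $N=m+a_j$, splitting a chain at $x=x_{j-1}$ and $z=x_j$ gives
$$\alpha(P;m,m+a_1,\dots,m+a_k)=\sum_{z\in P_N}\varepsilon_\ell(z)\sum_{x\in P_{N-g},\;x<z}\omega(x), \tag{6}$$
where $\omega(x)$ is the number of chains $x_0<\dots<x_{j-1}=x$ with $\rho(x_i)=m+a_i$. We have $\omega(x)\ge1$, since a saturated chain from $\hat 0$ to $x$ meets every rank $\le\rho(x)$.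

**Step 2: remove everything above rank $N$.** The factor $\varepsilon_\ell(z)$ looks upward from $z$, but (2) rewrites it downward. Since $f_i(z)=\sum_{y\in D(z)}f_{i-1}(y)$ for $i\ge1$,
$$\varepsilon_\ell(z)=c+\sum_{y\in D(z)}h(y),\qquad c=c_{\ell,0}>0,\quad h=\sum_{i=1}^{\ell}c_{\ell,i}f_{i-1}. \tag{7}$$
(For $\ell=0$: $c=1$, $h=0$.) In particular (6) depends only on $P_{\le m+a_j}$.

**Step 3: the effect of the first difference.** Write $G_\sigma=\sum_m\alpha(P_\sigma;m,m+a_1,\dots,m+a_k)q^m$. The order of a nonzero power series is the least exponent with nonzero coefficient.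

**Lemma 6.** Let $\sigma\ne\sigma'$ first differ at $n\in T$, with $n+1\ge a_j$. Then $G_\sigma-G_{\sigma'}$ has order exactly $n+1-a_j$.

**Proof.** The two posets agree through rank $n$, because the choices at each step depend only on the poset built so far. By Step 2 the coefficients of $q^m$ with $m+a_j\le n$ agree. Now let $m=n+1-a_j\ge0$, so $N=n+1$. We may assume that $\sigma$ flips at step $n$, at $v$ with $U(v)=\{y_1,\dots,y_s\}$, and that $\sigma'$ reflects. In (6) and (7), $\omega$, $h$ and $c$ are the same for both posets, since $\omega(x)$ and $h(y)$ are determined by $P_{\le n}$. So only the set of $z\in P_N$ differs, by the removed and added blocks.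

Fix $x\in P_{N-g}$. Since $g\ge2$, $\rho(x)\le n-1$. Let $\delta(x)$ be the change, from reflection to flip, of $\sum_{z\in P_N,\,z>x}\varepsilon_\ell(z)$. A block $B\subseteq U(v)$ contributes $c+\sum_{y\in B}h(y)$ if $x$ lies below some $y\in B$, and $0$ otherwise. By Lemma 5 there are three cases.

*Case 1: $x\le v$.* Then $x$ lies below $z_B$ for every removed and every added $B$. Each $y_i$ lies in equally many removed and added blocks, so the $h$-terms cancel. What remains is $c$ times the change in the number of blocks:
$$\delta(x)=c\,\bigl(s-(2s-2)\bigr)=-(s-2)\,c .$$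

*Case 2: $x\not\le v$, and $x$ is below no $y_i$.* Then $\delta(x)=0$.

*Case 3: $x\not\le v$, and $x$ is below exactly one $y_i$.* The contributing blocks are those containing $y_i$. For either family, removed or added, their total contribution is
$$\sum_{B\ni y_i}\Bigl(c+\sum_{y\in B}h(y)\Bigr)=(c+h(y_i))\,\#\{B: y_i\in B\}+\sum_{i'\ne i}h(y_{i'})\,\#\{B: y_i,y_{i'}\in B\}.$$
By the balance of the flip (Section 1), the numbers on the right are the same for the removed and the added family: $s-1$ if $i=s$ and $2$ if $i<s$ for the element count, and $1$ for each pair count. So $\delta(x)=0$.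

Hence the coefficient of $q^m$ changes by
$$\sum_{x\in P_{N-g}}\omega(x)\,\delta(x)=-(s-2)\,c\sum_{x\in P_{N-g},\;x\le v}\omega(x).$$
Here $s\ge3$, $c>0$ and $\omega\ge1$. The sum is not empty: $v$ has rank $n-1\ge N-g$, and $N-g=m+a_{j-1}\ge0$, so some element of rank $N-g$ is weakly below $v$. The change is therefore nonzero. $\square$

As a check, the flip from $Z$ to $Y$ at $v=21$ satisfies the conclusion of Lemma 5: the other elements of rank $3$, namely $3$ and $111$, lie below only $31$ and only $211$ in $U(21)$; an element of rank $\le2$ is $\le 21$. The computation with $j=1$, $g=2$, $\ell=0$ predicts a change of $-1$, which is $13-14$ from Section 4.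

**Step 4: the possible $R$ form a countable set.** Suppose (1) holds for $P_\sigma$ and $(a_i)$, say $G_\sigma=R_\sigma F_\sigma$ with $F_\sigma=F(P_\sigma,q)$ and $R_\sigma$ rational. Since $F_\sigma\in\mathbb Z[[q]]$ has constant term $1$, it is invertible in $\mathbb Z[[q]]$, so $R_\sigma=G_\sigma/F_\sigma\in\mathbb Z[[q]]$. We claim $R_\sigma\in\mathbb Q(q)$ even if rationality is meant over $\mathbb C$. Write $R_\sigma=A/B$ with complex polynomials of degree $\le M$. That $BR_\sigma$ is a polynomial of degree $\le M$ is a system of homogeneous linear equations, with integer coefficients, in the $M+1$ coefficients of $B$. A system over $\mathbb Q$ in finitely many unknowns with a nonzero solution over $\mathbb C$ has one over $\mathbb Q$, since its rank is the same over both fields. So $R_\sigma\in\mathbb Q(q)\cap\mathbb Z[[q]]$, which is countable.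

**Step 5: two posets cannot share $R$.** Suppose (1) holds for two distinct $\sigma,\sigma'$ that agree at all $i\in T$ with $i+1<a_j$, and $R_\sigma=R_{\sigma'}=R$. Let $n$ be the place where they first differ; then $n+1\ge a_j$. Subtracting,
$$G_\sigma-G_{\sigma'}=R\,(F_\sigma-F_{\sigma'}).$$
The posets agree through rank $n$ and $R$ is a power series, so the right side is divisible by $q^{n+1}$. By Lemma 6 the left side has order exactly $n+1-a_j<n+1$. This is a contradiction.

**Step 6: count.** There are finitely many patterns $(\sigma_i)_{i\in T,\;i+1<a_j}$. For each pattern, by Step 5, the map $\sigma\mapsto R_\sigma$ is injective on the set of $\sigma$ with this pattern for which (1) holds. Its values lie in a countable set by Step 4. So for the given $(a_i)$, (1) holds with rational $R$ for only countably many $\sigma$. There are countably many sequences $(a_i)$ with some $a_i\ne i$, and a countable union of countable sets is countable. Since $\{0,1\}^T$ is uncountable, outside a countable set of $\sigma$ the statement fails for $P_\sigma$ for all such $(a_i)$ simultaneously. In particular, for each such $(a_i)$ it fails for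 some $r$-differential poset.

**Step 7: other countable sets.** Let $\mathcal C$ be any countable set of power series and ask for $R\in\mathcal C$ instead of $R$ rational. Step 5 used only that $R$ is a power series, and Step 6 used only that the allowed $R$ form a countable set. So the conclusion of Step 6 holds with "$R$ rational" replaced by "$R\in\mathcal C$". The series in $\mathbb Q[[q]]$ algebraic over $\mathbb Q(q)$ are an instance: there are countably many nonzero polynomials over $\mathbb Q(q)$, and each has finitely many roots in the field $\mathbb Q((q))$. $\blacksquare$
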